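# Projectivity detected on a subgroup of infinite index

## 1. The finite-index criterion and the guess that finite index is forced

Modules are left modules, $\mathrm{pd}$ denotes projective dimension, and we work in ZFC. Let $H$ be a subgroup of a group $G$. Since $H$ permutes $G$ freely by left multiplication, $\mathbb ZG$ is a free $\mathbb ZH$-module, so a projective $\mathbb ZG$-module stays projective over $\mathbb ZH$. In the other direction there is a well-known criterion.

**Fact 1.** If $|G:H|<\infty$, then a $\mathbb ZG$-module $M$ is $\mathbb ZG$-projective if and only if $M$ is $\mathbb ZH$-projective and $\mathrm{pd}_{\mathbb ZG}M<\infty$.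

Here is a short proof of the nontrivial direction. For finite index, the induced module $\mathbb ZG\otimes_{\mathbb ZH}W$ is isomorphic to the coinduced module $\mathrm{Hom}_{\mathbb ZH}(\mathbb ZG,W)$, for every $\mathbb ZH$-module $W$. A free $\mathbb ZG$-module $F$ is induced from a free $\mathbb ZH$-module $W$, hence also coinduced, and so $\mathrm{Ext}^i_{\mathbb ZG}(M,F)\cong\mathrm{Ext}^i_{\mathbb ZH}(M,W)=0$ for all $i\ge1$. If $\mathrm{pd}_{\mathbb ZG}M=n\ge1$, pick $N$ with $\mathrm{Ext}^n_{\mathbb ZG}(M,N)\ne0$ and a free module $F$ mapping onto $N$. As $\mathrm{Ext}^{n+1}_{\mathbb ZG}(M,-)=0$, the map $\mathrm{Ext}^n_{\mathbb ZG}(M,F)\to\mathrm{Ext}^n_{\mathbb ZG}(M,N)$ is onto, which contradicts $\mathrm{Ext}^n_{\mathbb ZG}(M,F)=0$. So $n=0$.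

**Definition.** The pair $(G,H)$ *has (P)* if every $\mathbb ZG$-module that is $\mathbb ZH$-projective and has finite $\mathrm{pd}_{\mathbb ZG}$ is $\mathbb ZG$-projective.

Because the converse implication is automatic, (P) says exactly that the criterion of Fact 1 holds for $(G,H)$. The question, taken from "On some questions regarding projectivity criteria" (https://dergipark.org.tr/en/download/article-file/644913), is whether (P) implies $|G:H|<\infty$.

The first guess is yes. The proof of Fact 1 used finite index in an essential-looking way, and infinite groups seem to offer plenty of room for bad modules. Let us test the guess: for pairs of infinite index, we look for a module that is $\mathbb ZH$-projective, has finite $\mathrm{pd}_{\mathbb ZG}$, and is not projective.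

**Test 1: $G=\langle t\rangle$ infinite cyclic, $H=1$.** Take $M=\mathbb Z$ with trivial action. The sequence $0\to\mathbb ZG\xrightarrow{\,t-1\,}\mathbb ZG\to\mathbb Z\to0$ shows $\mathrm{pd}\,M\le1$, and $M$ is $\mathbb Z$-free. It is not projective: a projective module embeds in a free one, and a free $\mathbb ZG$-module has no nonzero element fixed by $t$, because the support of such an element would be finite and $t$-invariant. So (P) fails.

**Test 2: $G=H\rtimes\langle t\rangle$ with $t$ of infinite order.** Take $M=\mathbb ZG\otimes_{\mathbb Z\langle t\rangle}\mathbb Z=\mathbb Z[G/\langle t\rangle]$. Inducing the sequence of Test 1 gives $\mathrm{pd}\,M\le1$. The group $H$ acts simply transitively on $G/\langle t\rangle$, so $M|_H\cong\mathbb ZH$. The coset $\langle t\rangle$ is a nonzero element fixed by $t$, so $M$ is not projective. Again (P) fails.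

**Test 3: $G=\bigoplus_{k\ge0}\langle t_k\rangle$ with all $t_k$ of order $2$, and $H=1$.** The trivial module is of no use now, since it has infinite projective dimension already over $\langle t_0\rangle$. Instead let
$$P_0=\bigoplus_{k\ge0}\mathbb ZG\,y_k,\qquad r_k=y_k-(1+t_k)y_{k+1},\qquad N=P_0\Big/\sum_k\mathbb ZG\,r_k .$$
In a nontrivial relation $\sum c_kr_k=0$ the smallest $k$ with $c_k\ne0$ would give $y_k$ the coefficient $c_k$. So the $r_k$ are independent and $\mathrm{pd}\,N\le1$.

Next, $N$ is free abelian. It is the colimit of the maps $\mathbb ZG\,y_k\to\mathbb ZG\,y_{k+1}$, $y_k\mapsto(1+t_k)y_{k+1}$. Let $G_k=\langle t_0,\dots,t_{k-1}\rangle$ and $D_k=\mathbb ZG_k\,y_k$. On $D_k$ the map is $f\mapsto f+ft_k$ into $\mathbb ZG_{k+1}=\mathbb ZG_k\oplus\mathbb ZG_kt_k$, which is injective with cokernel $\cong\mathbb ZG_k$. (On all of $\mathbb ZG$ it is not injective: it kills $1-t_k$.) So $\varinjlim D_k$ is free abelian. Directed colimits are exact, so $\varinjlim D_k\to N$ is injective. It is onto: given $gy_m$, choose $k\ge m$ with $g\in G_k$; at level $k$ it becomes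 $g(1+t_m)\cdots(1+t_{k-1})y_k\in D_k$.

Finally, $N$ is not projective. If it were, the coinvariants $N_G=\mathbb Z\otimes_{\mathbb ZG}N$ would be a projective, hence free, abelian group. But each $t_k$ becomes $1$ in the coinvariants, so $N_G=\varinjlim(\mathbb Z\xrightarrow{2}\mathbb Z\xrightarrow{2}\cdots)=\mathbb Z[1/2]$. So (P) fails.

The guess has passed three tests. It will keep passing for every pair of index $\aleph_0,\aleph_1,\aleph_2,\dots$, and it is false at $\aleph_\omega$.

## 2. Two theorems, meeting at $\aleph_\omega$

We recall the set theory. The *cofinality* of a limit ordinal is the least length of a cofinal sequence in it; an infinite cardinal is *regular* if it equals its cofinality. If $\lambda$ is regular, a union of fewer than $\lambda$ bounded subsets of $\lambda$ is bounded. Infinite successor cardinals $\lambda^+$ are regular. The cardinal $\aleph_\omega=\sup_n\aleph_n$ has cofinality $\omega$, and it is a *limit cardinal*: $\lambda<\aleph_\omega$ implies $\lambda^+<\aleph_\omega$. A group is *locally finite* if its finitely generated subgroups are finite.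 The group $\mathrm{FSym}(\Omega)$ of *finitary* permutations of $\Omega$, those moving only finitely many points, is locally finite: finitely many of its elements move finitely many points in all, so they generate a subgroup of a finite symmetric group.

**Theorem A.** Let $\kappa$ be an uncountable cardinal of cofinality $\omega$ (e.g. $\aleph_\omega$) that is a limit cardinal. Let $G$ be a locally finite group with $|G|=\kappa$, and let $H\le G$ be such that for every $K\le G$ with $|K|<\kappa$ there is $g\in G$ with $|K:K\cap gHg^{-1}|<\infty$. Then $(G,H)$ has (P).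

(An uncountable cardinal of cofinality $\omega$ is automatically a limit cardinal, since infinite successor cardinals are regular.)

**Corollary.** Let $|\Omega|=\aleph_\omega$, $G=\mathrm{FSym}(\Omega)$, $H=\mathrm{Stab}_G(\omega_0)$. Then $(G,H)$ has (P) and $|G:H|=\aleph_\omega$.

*Proof of the Corollary from Theorem A.* The group $G$ is locally finite with $|G|=\aleph_\omega$, and it is transitive on $\Omega$, so $|G:H|=\aleph_\omega$. If $K\le G$ and $|K|<\aleph_\omega$, then $K$ moves at most $\max(|K|,\aleph_0)<\aleph_\omega$ points. So $K$ fixes some point $g\omega_0$, that is, $K\le gHg^{-1}$. Apply Theorem A. $\square$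

**Theorem B.** If $(G,H)$ has (P) and $|G:H|$ is infinite, then $|G:H|\ge\aleph_\omega$. Hence $\aleph_\omega$ is the least infinite index of a pair with (P). In particular, for $|G|<\aleph_\omega$, (P) holds if and only if $|G:H|<\infty$. Moreover, if $H$ is finite, (P) holds if and only if $G$ is finite.

The Corollary alone answers the question: no. Theorem B says that its index is the smallest possible infinite one.

We use these further facts.

**Fact 2 (Kaplansky).** Every projective module is a direct sum of countably generated projective modules.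

**Fact 3.** Let $M=\bigcup_\tau M_\tau$ be an increasing, well-ordered union of submodules, starting at $0$, continuous (unions at limits), with all $M_{\tau+1}/M_\tau$ projective. Then $M$ is projective. Indeed $M_{\tau+1}=M_\tau\oplus C_\tau$ with $C_\tau\cong M_{\tau+1}/M_\tau$, and by transfinite induction $M=\bigoplus_\tau C_\tau$.

**Fact 4 (modular law).** If $U\subseteq V\subseteq W$ and $W=U\oplus C$, then $V=U\oplus(C\cap V)$. So if $U$ is a summand of $W$, it is a summand of $V$.

**Fact 5 (double cosets).** Let $H,K\le G$ and let $N$ be a $\mathbb ZK$-module. For $g\in G$ put $L_g=H\cap gKg^{-1}$, and let $gN=\{gn\}$ be the $\mathbb Z[gKg^{-1}]$-module with $(gkg^{-1})(gn)=g(kn)$. Then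
$$\mathbb Z[HgK]\otimes_{\mathbb ZK}N\cong\mathbb ZH\otimes_{\mathbb ZL_g}gN,$$
and $(\mathbb ZG\otimes_{\mathbb ZK}N)|_H$ is the direct sum of these modules over the double cosets $HgK$. The reason is that $hgu=h'gu'$ (with $h,h'\in H$ and $u,u'\in K$) holds exactly when $h^{-1}h'=guu'^{-1}g^{-1}$, an element of $L_g$.

## 3. Inducing a bad module from a small subgroup, and where this stops

To prove the guess, one would try to do for every pair of infinite index what we did in Tests 2 and 3: find a subgroup $K$ and a nonprojective $\mathbb ZK$-module $N$ with $\mathrm{pd}\,N\le1$, and put $M=\mathbb ZG\otimes_{\mathbb ZK}N$. Then $\mathrm{pd}\,M\le1$. Since $\mathbb ZG=\mathbb ZK\oplus\mathbb Z[G\setminus K]$ as $(\mathbb ZK,\mathbb ZK)$-bimodules, $N$ is a summand of $M|_K$, so $M$ is not projective. By Fact 5, and the same summand argument for $L_g\le H$, $M|_H$ is projective if and only if $N$ is projective over $K\cap g^{-1}Hg$ for every $g\in G$.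

For $G=\mathrm{FSym}(\Omega)$, $|\Omega|=\aleph_\omega$ and $H$ a point stabilizer, this stops dead for all $K$ with $|K|<\aleph_\omega$. Some conjugate of $H$ contains $K$, so the condition includes that $N$ be projective over $K$ itself. No module induced from a smaller subgroup can defeat (P). (For index $\aleph_n$ we will succeed: there is a $K$ of size at most $\aleph_n$ with $G=HK$, so only one double coset has to be controlled.)

This suggests turning around and trying to prove (P) for this pair. The same observation gives a strong positive statement about *every* candidate $M$.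

**Lemma 1.** Let $\kappa,G,H$ be as in Theorem A, and let $M$ be a $\mathbb ZH$-projective $\mathbb ZG$-module with $\mathrm{pd}_{\mathbb ZG}M\le1$. If $K\le G$ and $|K|<\kappa$, then $M|_K$ is projective.

*Proof.* Let $g\in G$. Via $m\mapsto gm$, the module $M|_{gHg^{-1}}$ is the conjugate of $M|_H$, because $(ghg^{-1})(gm)=g(hm)$. So it is projective. Choose $g$ such that $K\cap gHg^{-1}$ has finite index in $K$. Then $M$ is projective over $K\cap gHg^{-1}$, and $\mathrm{pd}_{\mathbb ZK}M\le1$ because a projective resolution over $\mathbb ZG$ is one over $\mathbb ZK$. Apply Fact 1 to $K\cap gHg^{-1}\le K$. $\square$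

So $M$ is projective over every small subgroup, and $\kappa$ is a union of countably many smaller cardinals. It is tempting to write $M=\bigcup_nM_n$ with each $M_n$ a small projective piece, and to stop. But a countable increasing union of projectives need not be projective: over $\mathbb Z$, the group $\mathbb Z[1/2]=\bigcup_n2^{-n}\mathbb Z$ is not free. By Fact 3 we need the quotients $M_{n+1}/M_n$ to be projective too, so each piece must be a summand of the next. There is also a more basic difficulty: a piece with few generators must have few relations, or it will not be defined over a small subgroup. We treat this second difficulty first. It is where local finiteness enters.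

## 4. Reduction to two-term free presentations

**Step 0.** *The purpose is to reduce (P) to modules $M=P_0/P_1$ with both terms free.*

Suppose (P) is known for modules with $\mathrm{pd}_{\mathbb ZG}\le1$, and let $M$ be $\mathbb ZH$-projective with $\mathrm{pd}_{\mathbb ZG}M\le n$, $n\ge2$. Take $0\to L\to F\to M\to0$ with $F$ free. It splits over $\mathbb ZH$, so $L$ is $\mathbb ZH$-projective, and $\mathrm{pd}_{\mathbb ZG}L\le n-1$. By induction $L$ is projective. So $\mathrm{pd}_{\mathbb ZG}M\le1$, and $M$ is projective.

Now let $\mathrm{pd}_{\mathbb ZG}M\le1$, and take $0\to Q\to F\to M\to0$ with $F$ free and $Q$ projective. If $Q\oplus Q'$ is free, then $F'=(Q'\oplus Q)^{(\omega)}$ is free, and $Q\oplus F'\cong(Q\oplus Q')^{(\omega)}$ by rebracketing, which is free. Replacing $Q,F$ by $Q\oplus F',F\oplus F'$ we get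
$$0\to P_1\to P_0\to M\to0,\qquad P_1\subseteq P_0,\tag{1}$$
with both terms free.

**Definition.** A *presentation* $(A,B)$ of $M$ is a sequence (1) with $P_0$ free on the basis $B$ and $P_1$ free on the basis $A\subset P_1$. We write $\mathrm{supp}_A$ and $\mathrm{supp}_B$ for the finite supports with respect to these bases. For $Y\subseteq B$ let $\mathbb ZG\,Y$ be the span of $Y$, and put
$$A(Y)=\bigcup\{\mathrm{supp}_A(p):p\in P_1\cap\mathbb ZG\,Y\}.$$

So $A(Y)$ is the set of basic relations needed to express the relations that hold among the generators in $Y$. We use one running example: $G=1$, $B=\{y_k\}_{k\ge0}$, $A=\{r_k=y_k-2y_{k+1}\}$, $M=\mathbb Z[1/2]$. For $Y=\{y_0,y_2\}$ a combination $\sum_{i\le k}c_ir_i$ with $c_k\ne0$ involves $y_{k+1}$ with coefficient $-2c_k$. So if it lies in $\mathbb ZY$, then $k\le1$, and it is a multiple of $r_0+2r_1=y_0-4y_2$. Thus $A(Y)=\{r_0,r_1\}$, although no single $r_k$ lies in $\mathbb ZY$.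

## 5. Over a locally finite group, finitely many generators need countably many relations

The free group $G$ on an uncountable set $S$ shows what can go wrong. The augmentation ideal is free on $\{s-1:s\in S\}$, so $M=\mathbb Z$ has the presentation with $B=\{1\}$ and $A=\{s-1\}$, and $A(B)=A$ is uncountable. Locally finite groups do not allow this, because one can count dimensions over finite subgroups.

**Lemma 2.** For any presentation $(A,B)$ over a locally finite group $G$ and any finite $Y\subseteq B$, the set $A(Y)$ is countable.

*Proof.* Suppose $A(Y)$ is uncountable. The aim is to squeeze too many dimensions into $\bigoplus_{y\in Y}\mathbb QK\,y$ for a suitable finite $K$.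

*Choosing the data.* Choose recursively, for $\alpha<\omega_1$, elements $p_\alpha\in P_1\cap\mathbb ZG\,Y$ and $a_\alpha\in\mathrm{supp}_A(p_\alpha)$ with $a_\alpha\notin\mathrm{supp}_A(p_\beta)$ for all $\beta<\alpha$. This is possible since $\bigcup_{\beta<\alpha}\mathrm{supp}_A(p_\beta)$ is countable. Let $0\ne d_\alpha\in\mathbb ZG$ be the $a_\alpha$-coordinate of $p_\alpha$. For infinitely many $\alpha$ the number $|\mathrm{supp}\,d_\alpha|$ is the same integer $s\ge1$. Take $N>s|Y|$ such indices $\alpha_1<\dots<\alpha_N$, and write $p_i,a_i,d_i$ for the corresponding data. Let $K$ be the subgroup generated by all group elements occurring in the $A$-coordinates and in the $Y$-coordinates of $p_1,\dots,p_N$. It is finitely generated, hence finite.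

*Upper bound.* Let $W_i=\sum_{j\le i}\mathbb QK\,p_j\subseteq\mathbb Q\otimes P_1\subseteq\mathbb Q\otimes P_0$, with $W_0=0$. As $W_N\subseteq\bigoplus_{y\in Y}\mathbb QK\,y$, we have $\dim_{\mathbb Q}W_N\le|K||Y|$.

*Lower bound.* The $a_i$-coordinate map $\mathbb Q\otimes P_1\to\mathbb QG$ is left linear. It kills $W_{i-1}$, because $a_i\notin\mathrm{supp}_A(p_j)$ for $j<i$, and it maps $W_i$ onto $\mathbb QK\,d_i$. So $\dim W_i\ge\dim W_{i-1}+\dim\mathbb QK\,d_i$. We claim $\dim\mathbb QK\,d_i\ge|K|/s$. Note $\mathrm{supp}(d_i)\subseteq K$. Pick $k_1,k_2,\dots\in K$ greedily with $k_j\,\mathrm{supp}(d_i)\not\subseteq\bigcup_{l<j}k_l\,\mathrm{supp}(d_i)$. This is possible as long as the union is not all of $K$: if $g\in K$ is not covered and $h\in\mathrm{supp}(d_i)$, take $k_j=gh^{-1}$. Each step covers at most $s$ new elements, so there are at least $|K|/s$ steps. The elements $k_jd_i$ are linearly independent, since each has in its support a group element lying in none of the earlier supports.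

Hence $\dim W_N\ge N|K|/s>|K||Y|$, a contradiction. $\square$

## 6. Closed sets of generators

From here to the end of Section 8, $\kappa,G,H$ are as in Theorem A.

**Definition.** Fix a presentation $(A,B)$ of $M$. For $Y\subseteq B$ put $A_Y=A\cap\mathbb ZG\,Y$, and let $M_Y\subseteq M$ be the image of $\mathbb ZG\,Y$. Call $Y$ *closed* if $P_1\cap\mathbb ZG\,Y=\mathbb ZG\,A_Y$.

For closed $Y$ we get $M_Y\cong\mathbb ZG\,Y/\mathbb ZG\,A_Y$, so $(A_Y,Y)$ is a presentation of $M_Y$. The empty set is closed. In the running example $\{y_0,y_2\}$ is not closed, since $A_Y=\emptyset$. The set $Y_m=\{y_0,\dots,y_m\}$ is closed: by the top-coefficient argument $P_1\cap\mathbb ZY_m$ is spanned by $r_0,\dots,r_{m-1}$. Here $M_{Y_m}=2^{-m}\mathbb Z$.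

**Lemma 3.** Parts (a)–(c) hold for every presentation.

(a) Intersections of two closed sets and unions of chains of closed sets are closed.

(b) Every $Y_0\subseteq B$ lies in a closed $Y$ with $|Y|\le|Y_0|+\aleph_0$. If $Y_0\subseteq Z$ with $Z$ closed, we may take $Y\subseteq Z$.

(c) If $Y$ is closed, then $M/M_Y$ has the presentation $(A\setminus A_Y,B\setminus Y)$ (images in $P_0/\mathbb ZG\,Y$); in particular $\mathrm{pd}_{\mathbb ZG}(M/M_Y)\le1$. If $T\subseteq B\setminus Y$ is closed for this quotient presentation, then $Y\cup T$ is closed and $M_{Y\cup T}/M_Y=(M/M_Y)_T$.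

(d) If $M$ is $\mathbb ZH$-projective, $Y$ is closed and $|Y|<\kappa$, then $M_Y$ is $\mathbb ZG$-projective.

*Proof of (a).* For closed $Y,Y'$ we have $P_1\cap\mathbb ZG(Y\cap Y')=\mathbb ZG\,A_Y\cap\mathbb ZG\,A_{Y'}=\mathbb ZG(A_Y\cap A_{Y'})$, and $A_Y\cap A_{Y'}=A\cap\mathbb ZG\,Y\cap\mathbb ZG\,Y'=A_{Y\cap Y'}$. For chains, an element of $P_1\cap\mathbb ZG\bigcup Y_i$ has finite $B$-support, so it lies in some $\mathbb ZG\,Y_i$, hence in $\mathbb ZG\,A_{Y_i}$.

*Proof of (b).* We throw in the basic relations that are needed, and iterate. Put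
$$Y_{i+1}=Y_i\cup\bigcup_{F\subseteq Y_i\text{ finite}}\ \bigcup_{a\in A(F)}\mathrm{supp}_B(a),\qquad Y=\bigcup_iY_i .$$
By Lemma 2 each $A(F)$ is countable, so $|Y_{i+1}|\le|Y_i|+\aleph_0$, which gives the size bound. If $p\in P_1\cap\mathbb ZG\,Y$, then $p\in\mathbb ZG\,F$ with $F\subseteq Y_i$ finite for some $i$, and $\mathrm{supp}_A(p)\subseteq A(F)\subseteq\mathbb ZG\,Y_{i+1}$. So $p\in\mathbb ZG\,A_Y$. For the last statement replace $Y$ by $Y\cap Z$, using (a).

*Proof of (c).* The kernel of $P_1\to P_0/\mathbb ZG\,Y$ is $P_1\cap\mathbb ZG\,Y=\mathbb ZG\,A_Y$. So $P_1/\mathbb ZG\,A_Y$, free on the images of $A\setminus A_Y$, embeds in $P_0/\mathbb ZG\,Y$, free on the images of $B\setminus Y$, with cokernel $M/M_Y$. For the second part let $p\in P_1\cap\mathbb ZG(Y\cup T)$. Modulo $\mathbb ZG\,Y$, as $T$ is closed, $p$ is a combination of elements $a\in A\setminus A_Y$ whose images lie in the span of $T$, i.e. with $a\in\mathbb ZG(Y\cup T)$. Subtracting that combination from $p$ leaves an element of $P_1\cap\mathbb ZG\,Y=\mathbb ZG\,A_Y$. So $p\in\mathbb ZG\,A_{Y\cup T}$. Finally,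 both $M_{Y\cup T}/M_Y$ and $(M/M_Y)_T$ are the image of $\mathbb ZG\,T$ in $M/M_Y$.

*Proof of (d).* The idea is that $M_Y$ is induced from a small subgroup $K$, and over $K$ we know that $M$ is projective. If $a\in A_Y$, then $a\in\mathbb ZG\,F$ for a finite $F\subseteq Y$, and $a\in A(F)$. So $A_Y\subseteq\bigcup_FA(F)$, and $|A_Y|\le|Y|+\aleph_0$ by Lemma 2. Let $K$ be the subgroup generated by all group elements occurring in the $B$-coordinates of the elements of $A_Y$. Then $|K|\le|Y|+\aleph_0<\kappa$, and
$$M_Y\cong\mathbb ZG\otimes_{\mathbb ZK}N,\qquad N=\mathbb ZK\,Y/\mathbb ZK\,A_Y .$$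
By Lemma 1 $M|_K$ is projective, and by (c) $\mathrm{pd}_{\mathbb ZK}(M/M_Y)\le1$. The exact sequence
$$\mathrm{Ext}^1_{\mathbb ZK}(M,-)\to\mathrm{Ext}^1_{\mathbb ZK}(M_Y,-)\to\mathrm{Ext}^2_{\mathbb ZK}(M/M_Y,-)$$
has zero outer terms, so $M_Y|_K$ is projective. As in Section 3, $N$ is a $\mathbb ZK$-summand of $\mathbb ZG\otimes_{\mathbb ZK}N$. So $N$ is projective, and therefore so is $M_Y\cong\mathbb ZG\otimes_{\mathbb ZK}N$. $\square$

## 7. Pieces that split off from everything above them

In the running example the pieces $M_{Y_m}=2^{-m}\mathbb Z$ are free, but none is a summand of the next; this is the failure we must exclude. Part (d) gives more than was available there, because it applies to *all* sizes below $\kappa$ at once.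

**Definition.** Let $M$ be $\mathbb ZH$-projective with a fixed presentation $(A,B)$. A closed $Y$ with $|Y|<\kappa$ is *good* if $M_Y$ is a direct summand of $M_Z$ for every closed $Z\supseteq Y$ with $|Z|<\kappa$.

For such $Y$ and $Z$ the quotient $M_Z/M_Y$ is isomorphic to a summand of $M_Z$, so it is projective by Lemma 3(d). For instance, $Y=\emptyset$ is good, as $M_\emptyset=0$.

**Lemma 4.** Let $\lambda<\kappa$ be infinite. Every closed $Y_0$ with $|Y_0|\le\lambda$ is contained in a good $Y$ with $|Y|\le\lambda$.

*Proof.* **Step (i).** *The purpose is to show that goodness can be tested on sets $Z$ of size at most $\lambda$.* Let $Y$ be closed with $|Y|\le\lambda$, and suppose $M_Y$ is a summand of $M_Z$ for all closed $Z\supseteq Y$ with $|Z|\le\lambda$. We show that $Y$ is good.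

Let $Z\supseteq Y$ be closed with $|Z|<\kappa$. By Lemma 3(d) and Fact 2, $M_Z=\bigoplus_{i\in I}C_i$ with $C_i$ countably generated. We build a set $Y'$ of size at most $\lambda$ between $Y$ and $Z$ on which this decomposition restricts. Put $Y^0=Y$, $I^{-1}=\emptyset$. Given a closed $Y^n\subseteq Z$ with $|Y^n|\le\lambda$, the module $M_{Y^n}$ has at most $\lambda$ generators, each in a finite subsum. So there is $I^n$ with $I^{n-1}\subseteq I^n\subseteq I$, $|I^n|\le\lambda$ and $M_{Y^n}\subseteq\bigoplus_{I^n}C_i$. The latter sum is generated by at most $\lambda$ elements, each of which comes from an element of $\mathbb ZG\,Z$ with finite support. By Lemma 3(b) there is a closed $Y^{n+1}$ with $Y^n\subseteq Y^{n+1}\subseteq Z$, $|Y^{n+1}|\le\lambda$ and $\bigoplus_{I^n}C_i\subseteq M_{Y^{n+1}}$. Let $Y'=\bigcup_nY^n$. It is closed, $|Y'|\le\lambda$, and $M_{Y'}=\bigoplus_{\bigcup I^n}C_i$ is a summand of $M_Z$. By hypothesis $M_Y$ is a summand of $M_{Y'}$, hence of $M_Z$.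

**Step (ii).** *The purpose is to show that failure of goodness cannot persist $\lambda^+$ times.* Suppose no good $Y\supseteq Y_0$ with $|Y|\le\lambda$ exists. By (i), every closed $Y\supseteq Y_0$ with $|Y|\le\lambda$ has a closed $Z\supseteq Y$ with $|Z|\le\lambda$ such that $M_Y$ is not a summand of $M_Z$. Taking unions at limits, we get a continuous increasing chain of closed sets $Y_\alpha$ $(\alpha<\lambda^+)$, starting at $Y_0$, with $|Y_\alpha|\le\lambda$ and $M_{Y_\alpha}$ not a summand of $M_{Y_{\alpha+1}}$.

Let $U=\bigcup_\alpha Y_\alpha$. It is closed, and $|U|\le\lambda^+<\kappa$ *because $\kappa$ is a limit cardinal*. So $M_U$ is projective by Lemma 3(d), and $M_U=\bigoplus_{i\in I}C_i$ with $C_i$ countably generated. Choose $0=\alpha_0<\alpha_1<\cdots<\lambda^+$ and increasing $I_n\subseteq I$ with $|I_n|\le\lambda$ and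
$$M_{Y_{\alpha_n}}\subseteq\bigoplus_{I_n}C_i\subseteq M_{Y_{\alpha_{n+1}}} .$$
The second inclusion can be arranged since $\bigoplus_{I_n}C_i$ is generated by at most $\lambda$ elements, each in some $M_{Y_\alpha}$, and $\lambda^+$ is regular. For $\alpha=\sup_n\alpha_n<\lambda^+$ continuity gives $M_{Y_\alpha}=\bigoplus_{\bigcup I_n}C_i$, a summand of $M_U$. By Fact 4 it is a summand of $M_{Y_{\alpha+1}}$, a contradiction. $\square$

## 8. Assembling the pieces: the end of the proof of Theorem A

**Step 1: the case $|B|\le\kappa$.** *The purpose is to exhaust $M$ by an $\omega$-chain of good pieces. Because the chain has length $\omega$, it has no limit stages, and we never need a union of good sets to be good.* Let $M$ be $\mathbb ZH$-projective with a presentation $(A,B)$, $|B|\le\kappa$. Write $\kappa=\sup_n\kappa_n$ with infinite cardinals $\kappa_0<\kappa_1<\dots<\kappa$, and $B=\bigcup_nB_n$ with $B_n$ increasing and $|B_n|\le\kappa_n$. Applying Lemma 3(b), and then Lemma 4 with $\lambda=\kappa_n$, to $B_n$ together with the previously chosen set, we get good sets $Y_0\subseteq Y_1\subseteq\cdots$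 with $Y_n\supseteq B_n$ and $|Y_n|\le\kappa_n$. Then $M=\bigcup_nM_{Y_n}$, the module $M_{Y_0}$ is projective by Lemma 3(d), and each $M_{Y_{n+1}}/M_{Y_n}$ is projective since $Y_n$ is good. By Fact 3, $M$ is projective.

**Step 2: arbitrary $B$.** *The purpose is to cut $M$ into slices with at most $\kappa$ generators to which Step 1 applies. Every slice must again be $\mathbb ZH$-projective, so we cut along a direct sum decomposition over $\mathbb ZH$.* By Fact 2, $M|_H=\bigoplus_{i\in I}D_i$ with $D_i$ countably generated projective $\mathbb ZH$-modules, so $|D_i|\le\kappa$. We build a continuous increasing chain of closed sets $Y_\tau$, from $Y_0=\emptyset$ up to $B$, with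
$$|Y_{\tau+1}\setminus Y_\tau|\le\kappa,\qquad M_{Y_\tau}=\bigoplus_{i\in I_\tau}D_i\tag{2}$$
for suitable increasing $I_\tau\subseteq I$. At limit stages take unions; closedness is Lemma 3(a).

Given $Y_\tau\ne B$, put $\bar M=M/M_{Y_\tau}$. By Lemma 3(c) it has the presentation $(A\setminus A_{Y_\tau},B\setminus Y_\tau)$, and $\bar M|_H=\bigoplus_{i\in I\setminus I_\tau}\bar D_i$, where $\bar D_i\cong D_i$ is the image of $D_i$. Work in this presentation, to which Lemma 3(a)–(c) applies. Pick $b\in B\setminus Y_\tau$ and a countable closed $T_0\ni b$. Given a closed $T_n$ with $|T_n|\le\kappa$, we have $|\bar M_{T_n}|\le\kappa$ since $|G|=\kappa$. So $\bar M_{T_n}\subseteq\bigoplus_{J_n}\bar D_i$ with $J_{n-1}\subseteq J_n\subseteq I\setminus I_\tau$ and $|J_n|\le\kappa$ (with $J_{-1}=\emptyset$). That sum has cardinality at most $\kappa$, so by Lemma 3(b) it lies in $\bar M_{T_{n+1}}$ for some closed $T_{n+1}\supseteq T_n$ with $|T_{n+1}|\le\kappa$. Put $T=\bigcup_nT_n$ and $J=\bigcup_nJ_n$. Then $T$ is closed and $\bar M_T=\bigoplus_J\bar D_i$. By Lemma 3(c), $Y_{\tau+1}=Y_\tau\cup T$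 is closed, and $M_{Y_{\tau+1}}$ is the preimage of $\bar M_T$, i.e. $M_{Y_{\tau+1}}=\bigoplus_{I_\tau\cup J}D_i$. So (2) holds with $I_{\tau+1}=I_\tau\cup J$. As $Y_{\tau+1}\ne Y_\tau$, the chain reaches $B$.

**Step 3: conclusion.** *It remains to see that the slices are projective.* The module $Q_\tau=M_{Y_{\tau+1}}/M_{Y_\tau}=\bar M_T\cong\bigoplus_{I_{\tau+1}\setminus I_\tau}D_i$ is $\mathbb ZH$-projective. As $T$ is closed for the presentation of $\bar M$, $Q_\tau$ has a presentation whose second basis is $T=Y_{\tau+1}\setminus Y_\tau$, of size at most $\kappa$. By Step 1 applied to $Q_\tau$, it is $\mathbb ZG$-projective. By Fact 3, $M$ is projective. With Step 0 this proves Theorem A, hence the Corollary, and the answer to the question is no. $\blacksquare$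

## 9. Obstructing systems, and their construction for countable groups

We turn to Theorem B, where the guess is right. We want to generalize Test 3 in two ways: the subgroup may be nontrivial, and the group may have size $\aleph_n$. The following notion is what an induction on $n$ can carry.

**Definition.** Let $\lambda$ be an infinite regular cardinal, and let a group $G$ act on the right on a set $X$, with stabilizers $G_x$. A *$\lambda$-system* for $(G,X)$ consists of a free $\mathbb ZG$-module $P_0$ of rank $\le\lambda$ and $\mathbb ZG$-independent elements $r_i\in P_0$ $(i<\lambda)$ such that, with $P_1=\bigoplus_{i<\lambda}\mathbb ZG\,r_i$ and $N=P_0/P_1$: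

1. for every $\nu<\lambda$, $P_0/\bigoplus_{i<\nu}\mathbb ZG\,r_i$ is projective;
2. for every $x\in X$, $N|_{G_x}$ is projective;
3. $N_G=\mathbb Z\otimes_{\mathbb ZG}N$ is not a free abelian group.

Test 3 is an $\aleph_0$-system for $G=\bigoplus_k\langle t_k\rangle$ acting on $X=G$ by right multiplication. For (1), $P_0/(r_i)_{i<\nu}$ is free on $\{y_m:m\ge\nu\}$; for (2), the stabilizers are trivial and $N$ is free abelian; for (3), $N_G=\mathbb Z[1/2]$.

Three consequences will be used. First, by (1) $\bigoplus_{i<\nu}\mathbb ZG\,r_i$ is a summand of $P_0$ with projective complement. Hence for every $S\subseteq\nu$ also $\bigoplus_{i\in S}\mathbb ZG\,r_i$ is a summand of $P_0$, and $P_0/\bigoplus_{i\in S}\mathbb ZG\,r_i$ is projective. Second, the elements $1\otimes r_i$ are linearly independent in $(P_0)_G$: finitely many indices lie below some $\nu<\lambda$, and coinvariants of a summand embed. Third, $\mathrm{pd}\,N\le1$, and $N$ is not projective by (3).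

**Proposition 5.** Let $n<\omega$, $|G|\le\aleph_n$, $|X|\le\aleph_n$, and suppose all $G$-orbits on $X$ are infinite. Then an $\aleph_n$-system for $(G,X)$ exists.

The proof is by induction on $n$; here we do $n=0$. The first ingredient is a supply of elements that move a finite set off itself, as $t_k$ moves $G_k$ off itself in Test 3.

**Lemma 6.** If all $G$-orbits on $X$ are infinite and $V\subseteq X$ is finite, there is $s\in G$ with $Vs\cap V=\emptyset$.

*Proof.* Otherwise $G$ is the union of the finitely many sets $\{s:vs=w\}$ with $v,w\in V$. Each is empty or a right coset of $G_v$, which has infinite index. This contradicts B. H. Neumann's theorem that a group is not a finite union of cosets of subgroups of infinite index. The argument, for right cosets, is as follows. Suppose $G$ is such a union, with the number of distinct subgroups involved as small as possible, and let $L$ be one of them. Only finitely many cosets of $L$ occur, so some coset $Lg$ does not occur in the union. Right cosets of $L$ are disjoint, so $Lg$ is covered by cosets of the other subgroups. Each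 occurring $Lg'=Lg\cdot g^{-1}g'$ is then covered by finitely many cosets of the other subgroups, and $L$ can be removed, a contradiction. (If no other subgroup is involved, $Lg$ would be covered by nothing, which is absurd.) $\square$

*Proof of Proposition 5 for $n=0$.*

**Step 1.** *The purpose is to choose the multipliers $1+s_k$.* If $X=\emptyset$, take all $s_k=1$. Otherwise $X$ is countably infinite; let $X=\{v_1,v_2,\dots\}$. Choose finite $V_k\subseteq X$ and $s_k\in G$ recursively. Put $V_0=\emptyset$. Given $V_k$, choose $s_k$ with $V_ks_k\cap V_k=\emptyset$, by Lemma 6. For $i\le k$ let $\Pi_{i,k}=\{s_i^{\varepsilon_i}\cdots s_{k-1}^{\varepsilon_{k-1}}:\varepsilon_j\in\{0,1\}\}$, so $\Pi_{k,k}=\{1\}$, and let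
$$V_{k+1}=V_k\cup V_ks_k\cup\bigcup_{0\le i\le k+1,\ 1\le j\le k+1}v_j\Pi_{i,k+1}.$$
Let $P_0=\bigoplus_{k<\omega}\mathbb ZG\,y_k$ and $r_k=y_k-(1+s_k)y_{k+1}$.

**Step 2.** *The purpose is to check independence, (1) and (3).* As in Test 3, the $r_k$ are independent (look at the lowest index), $P_0/(r_i)_{i<\nu}$ is free on $\{y_m:m\ge\nu\}$, and $N_G\cong\mathbb Z[1/2]$ is not free.

**Step 3.** *The purpose is to check (2).* If $X=\emptyset$ there is nothing to prove. Fix $x\in X$ and $H=G_x$. For $V\subseteq X$ let $F_V=\mathbb Z\{g\in G:xg\in V\}$. Since $xhg=xg$ for $h\in H$, this is a left $\mathbb ZH$-module, and it is free because $H$ acts freely on $G$. The module $N$ is the colimit of the maps $\mathbb ZG\,y_k\to\mathbb ZG\,y_{k+1}$, $y_k\mapsto(1+s_k)y_{k+1}$. Put $D_k=F_{V_k}y_k$. Since $V_k$ and $V_ks_k$ are disjoint subsets of $V_{k+1}$,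
$$D_{k+1}=\bigl(F_{V_k}\oplus F_{V_ks_k}\oplus F_{V_{k+1}\setminus(V_k\cup V_ks_k)}\bigr)y_{k+1},$$
and the transition map sends $fy_k\in D_k$ to $(f+fs_k)y_{k+1}$, with $f\in F_{V_k}$ and $fs_k\in F_{V_ks_k}$. As $f\mapsto fs_k$ is an isomorphism $F_{V_k}\to F_{V_ks_k}$, the image of $D_k$ is the graph of an isomorphism between the first two summands. So $D_k\to D_{k+1}$ is injective, with cokernel isomorphic to the free $\mathbb ZH$-module $F_{V_k}\oplus F_{V_{k+1}\setminus(V_k\cup V_ks_k)}$. As $D_0=0$, $\varinjlim D_k$ is $\mathbb ZH$-free.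

The map $\varinjlim D_k\to N$ is injective by exactness of directed colimits. It is onto: given $g\in G$ and $m$, let $xg=v_j$ and take $k\ge\max(j,m)$. At level $k$ the element $gy_m$ becomes $g(1+s_m)\cdots(1+s_{k-1})y_k$, which is supported on group elements $g'$ with $xg'\in v_j\Pi_{m,k}\subseteq V_k$. So $N|_H$ is free. $\square$ (case $n=0$)

## 10. Gluing along a stationary set: from $\aleph_n$ to $\aleph_{n+1}$

We recall two notions for a regular uncountable cardinal, here $\lambda^+$. A *club* is a closed unbounded subset of $\lambda^+$; a subset of $\lambda^+$ is *stationary* if it meets every club. If $f:\lambda^+\to\lambda^+$ is a function, the limit ordinals $\gamma$ closed under $f$ (that is, $f(\gamma')<\gamma$ for $\gamma'<\gamma$) form a club. For regular $\lambda$ the set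
$$E=\{\delta<\lambda^+:\delta\text{ a limit ordinal},\ \mathrm{cf}\,\delta=\lambda\}$$
is stationary: if a club is enumerated increasingly, the supremum of its first $\lambda$ members lies in it and has cofinality $\lambda$. For $\lambda=\aleph_0$, for example, $E$ is the set of countable limit ordinals.

Let $\lambda=\aleph_n$, assume Proposition 5 for $n$, and let $|G|,|X|\le\lambda^+$ with all orbits infinite.

The idea of the construction is to exhaust $(G,X)$ by small $(G_\delta,X_\delta)$, to take a $\lambda$-system at each $\delta\in E$, and not to impose its relations $r_{\delta,i}=0$ outright. Instead we impose $r_{\delta,i}=z_{\eta_\delta(i)}$, with new generators $z_\alpha$ and indices $\eta_\delta(i)$ climbing to $\delta$. Up to any stage $\beta<\lambda^+$, all but fewer than $\lambda$ relations of each system can be absorbed by eliminating a $z$, so nothing bad is visible. But after dividing out everything below $\delta$, the relations read $r_{\delta,i}=0$ and the bad module $N_\delta$ appears. This happens at stationarily many $\delta$, so the coinvariants cannot be free.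

**Step 1.** *The purpose is to set up the chains and the module.* For each $x\in X$ fix a countable $C_x\subseteq G$ with $xC_x$ infinite. Choose continuous increasing chains of subgroups $G_\beta$ and subsets $X_\beta$ $(\beta<\lambda^+)$ with unions $G$ and $X$, $G_0=1$, $X_0=\emptyset$, $|G_\beta|,|X_\beta|\le\lambda$, $X_\beta G_\beta=X_\beta$, and $C_x\subseteq G_\beta$ for $x\in X_\beta$. To do this, list $G$ and $X$ in order type $\lambda^+$ (with repetitions if necessary). At stage $\beta+1$ add the next elements and close off in $\omega$ rounds under the group operations, the action, and $x\mapsto C_x$; at limits take unions. Then all $G_\beta$-orbits on $X_\beta$ are infinite. For $\delta\in E$ let $\eta_\delta:\lambda\to\delta$ be strictly increasing and cofinal, and let $(P_0^\delta,(r_{\delta,i})_{i<\lambda})$ be a $\lambda$-system for $(G_\delta,X_\delta)$, with $P_1^\delta$ and $N_\delta=P_0^\delta/P_1^\delta$. Put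
$$P_0=\bigoplus_{\alpha<\lambda^+}\mathbb ZG\,z_\alpha\oplus\bigoplus_{\delta\in E}\mathbb ZG\otimes_{\mathbb ZG_\delta}P_0^\delta,\qquad r'_{\delta,i}=r_{\delta,i}-z_{\eta_\delta(i)}\quad(\delta\in E,\ i<\lambda),\tag{3}$$
where $r_{\delta,i}$ stands for $1\otimes r_{\delta,i}$. Here $P_0$ is free of rank $\le\lambda^+$. Since $\mathbb ZG$ is free as a right $\mathbb ZG_\delta$-module, the components $r_{\delta,i}$ of the $r'_{\delta,i}$ in $\bigoplus_\delta\mathbb ZG\otimes_{\mathbb ZG_\delta}P_0^\delta$ are independent, so the $r'_{\delta,i}$ are independent. Let $P_1$ be their span and $M=P_0/P_1$. We show that this is a $\lambda^+$-system for $(G,X)$, with the $r'_{\delta,i}$ enumerated bijectively in order type $\lambda^+$.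

**Step 2.** *The purpose is to show that the relations up to any stage $\beta$ are harmless.*

**Lemma 7.** For $\beta<\lambda^+$, let
$$T_\beta=\bigoplus_{\alpha<\lambda^+}\mathbb ZG_\beta z_\alpha\oplus\bigoplus_{\delta\in E,\,\delta\le\beta}\mathbb ZG_\beta\otimes_{\mathbb ZG_\delta}P_0^\delta,\qquad L_\beta=T_\beta/\langle r'_{\delta,i}:\delta\in E,\ \delta\le\beta,\ i<\lambda\rangle .$$
Then $L_\beta$ is $\mathbb ZG_\beta$-projective.

*Proof.* Enumerate $\{\delta\in E:\delta\le\beta\}=\{\delta^j:j<\mu\}$ without repetition, where $\mu\le\lambda$; the order of the enumeration need not be that of the ordinals. For $j<\mu$ let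
$$\mathrm{Old}_j=\Bigl\{k<\lambda:\eta_{\delta^j}(k)\in\bigcup_{i<j}\mathrm{ran}\,\eta_{\delta^i}\Bigr\}.$$
These are the $k$ for which $z_{\eta_{\delta^j}(k)}$ has been used before and cannot be eliminated.

We claim that $\mathrm{Old}_j$ is bounded in $\lambda$. For each $i<j$ the set $\{k:\eta_{\delta^j}(k)\in\mathrm{ran}\,\eta_{\delta^i}\}$ is bounded. If $\delta^i<\delta^j$, this holds because $\mathrm{ran}\,\eta_{\delta^i}\subseteq\delta^i$ and $\eta_{\delta^j}$ is strictly increasing and cofinal in $\delta^j>\delta^i$. If $\delta^i>\delta^j$, then $\{l:\eta_{\delta^i}(l)<\delta^j\}$ is a proper initial segment of $\lambda$, so $\mathrm{ran}\,\eta_{\delta^i}\cap\delta^j$ has size $<\lambda$. As $\eta_{\delta^j}$ is injective, the set of $k$ has size $<\lambda$, and it is bounded as $\lambda$ is regular. Since $j<\lambda$, regularity of $\lambda$ gives $\mathrm{Old}_j\subseteq\nu_j$ for some $\nu_j<\lambda$.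

For $j\le\mu$ let $T^j\subseteq T_\beta$ be generated by the $P_0^{\delta^i}$ $(i<j)$ and the $z_\alpha$ $(\alpha\in\bigcup_{i<j}\mathrm{ran}\,\eta_{\delta^i})$. Let $R^j\subseteq T^j$ be generated by the $r'_{\delta^i,k}$ with $i<j$, $k<\lambda$. These chains are continuous. The images of $r'_{\delta^j,k}$ $(k<\lambda)$ in
$$T^{j+1}/T^j=\bigl(\mathbb ZG_\beta\otimes_{\mathbb ZG_{\delta^j}}P_0^{\delta^j}\bigr)\oplus\bigoplus_{k\notin\mathrm{Old}_j}\mathbb ZG_\beta z_{\eta_{\delta^j}(k)}$$
are $r_{\delta^j,k}-z_{\eta_{\delta^j}(k)}$ for $k\notin\mathrm{Old}_j$ and $r_{\delta^j,k}$ for $k\in\mathrm{Old}_j$. They are independent, since their first components are. So an element of $R^{j+1}$, written as an element of $R^j$ plus a combination of the $r'_{\delta^j,k}$, lies in $T^j$ only if that combination is $0$; that is, $R^{j+1}\cap T^j=R^j$. Hence $T^j/R^j\subseteq T^{j+1}/R^{j+1}$. The quotient is $T^{j+1}/T^j$ modulo the images above. Eliminating the new $z$'s, we see that it is isomorphic to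
$$\mathbb ZG_\beta\otimes_{\mathbb ZG_{\delta^j}}\bigl(P_0^{\delta^j}/\langle r_{\delta^j,k}:k\in\mathrm{Old}_j\rangle\bigr).$$
This is projective, by (1) for the $\lambda$-system at $\delta^j$ and its first consequence, because $\mathrm{Old}_j\subseteq\nu_j$. By Fact 3, $T^\mu/R^\mu$ is projective. Finally, $L_\beta$ is its direct sum with the free module on the remaining $z_\alpha$. $\square$

**Step 3: (1) for $M$.** *We extend Lemma 7 from $G_\beta$ to $G$.* A proper initial segment of the enumeration has size $\le\lambda$, so it lies in $R_\beta=\{r'_{\delta,i}:\delta\in E,\ \delta\le\beta,\ i<\lambda\}$ for some $\beta<\lambda^+$. The module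
$$P_0/\mathbb ZG\,R_\beta\cong\mathbb ZG\otimes_{\mathbb ZG_\beta}L_\beta\oplus\bigoplus_{\delta\in E,\,\delta>\beta}\mathbb ZG\otimes_{\mathbb ZG_\delta}P_0^\delta$$
is projective. So $\mathbb ZG\,R_\beta$ is a summand of $P_0$ with projective complement. The same then holds for the span of any subset of the basis $R_\beta$.

**Step 4: (2) for $M$.** *Over a point stabilizer we split $M$ into a part governed by the modules $L_\beta$ and a part governed by the modules $N_\delta$.* Fix $x\in X$ and $H=G_x$. For $S\subseteq X$ put $F_S=\mathbb Z\{g\in G:xg\in S\}$, which is left $\mathbb ZH$-free. If $S$ is $G_\beta$-invariant, $F_S$ is a $(\mathbb ZH,\mathbb ZG_\beta)$-bimodule and is free as a right $\mathbb ZG_\beta$-module. Both $X_\beta$ and $X_{\beta+1}\setminus X_\beta$ are $G_\beta$-invariant. Let $\Phi_\beta=F_{X_{\beta+1}\setminus X_\beta}$, a $(\mathbb ZH,\mathbb ZG_\beta)$-bimodule. By continuity, the least $\gamma$ with $y\in X_\gamma$ is a successor for every $y\in X$ (recall $X_0=\emptyset$). So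
$$\mathbb ZG=F_{X_\delta}\oplus\bigoplus_{\beta\ge\delta}\Phi_\beta\quad(\delta\in E),\qquad\mathbb ZG=\bigoplus_{\beta<\lambda^+}\Phi_\beta,\tag{4}$$
the first as $(\mathbb ZH,\mathbb ZG_\delta)$-bimodules, the second as left $\mathbb ZH$-modules. Define the $\mathbb ZH$-submodule
$$U=\bigoplus_\beta U_\beta,\qquad U_\beta=\bigoplus_\alpha\Phi_\beta z_\alpha\oplus\bigoplus_{\delta\in E,\,\delta\le\beta}\Phi_\beta\otimes_{\mathbb ZG_\delta}P_0^\delta=\Phi_\beta\otimes_{\mathbb ZG_\beta}T_\beta .$$
Applying the second decomposition in (4) to the $\mathbb ZG\,z_\alpha$ and the first to the $\mathbb ZG\otimes_{\mathbb ZG_\delta}P_0^\delta$, we get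
$$P_0|_H=U\oplus\bigoplus_{\delta\in E}F_{X_\delta}\otimes_{\mathbb ZG_\delta}P_0^\delta .$$

Let us see how $P_1$ sits in this. An element of $P_1$ is $p=\sum(f_{\delta,i}+\phi_{\delta,i})r'_{\delta,i}$ with $f_{\delta,i}\in F_{X_\delta}$ and $\phi_{\delta,i}\in\bigoplus_{\beta\ge\delta}\Phi_\beta$. All $z$-components and all $\phi_{\delta,i}r_{\delta,i}$ lie in $U$, so modulo $U$ the element $p$ is $\sum f_{\delta,i}\otimes r_{\delta,i}$. Since $F_{X_\delta}$ is right $\mathbb ZG_\delta$-free, $F_{X_\delta}\otimes_{\mathbb ZG_\delta}P_1^\delta\to F_{X_\delta}\otimes_{\mathbb ZG_\delta}P_0^\delta$ is injective, and its source is $\bigoplus_iF_{X_\delta}\otimes r_{\delta,i}$. Hence $p\in U$ if and only if all $f_{\delta,i}=0$. So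
$$U\cap P_1=\bigoplus_\beta\ \bigoplus_{\delta\in E,\,\delta\le\beta,\ i<\lambda}\Phi_\beta r'_{\delta,i},$$
and the image of $P_1$ in $P_0/U$ is $\bigoplus_\delta F_{X_\delta}\otimes_{\mathbb ZG_\delta}P_1^\delta$. By right exactness of the tensor product, $U/(U\cap P_1)=\bigoplus_\beta\Phi_\beta\otimes_{\mathbb ZG_\beta}L_\beta$. So $0\to U/(U\cap P_1)\to P_0/P_1\to P_0/(U+P_1)\to0$ becomes an exact sequence of $\mathbb ZH$-modules
$$0\to\bigoplus_\beta\Phi_\beta\otimes_{\mathbb ZG_\beta}L_\beta\to M\to\bigoplus_{\delta\in E}F_{X_\delta}\otimes_{\mathbb ZG_\delta}N_\delta\to0 .\tag{5}$$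

The left term is $\mathbb ZH$-projective: by Lemma 7, $L_\beta$ is a summand of a free $\mathbb ZG_\beta$-module, so $\Phi_\beta\otimes_{\mathbb ZG_\beta}L_\beta$ is a summand of a direct sum of copies of $\Phi_\beta$, which is $\mathbb ZH$-free.

For the right term, $F_{X_\delta}$ is the direct sum of the bimodules $\mathbb Z[HgG_\delta]$, where $xg$ runs over representatives of the $G_\delta$-orbits in $X_\delta\cap xG$. By Fact 5, $\mathbb Z[HgG_\delta]\otimes_{\mathbb ZG_\delta}N_\delta\cong\mathbb ZH\otimes_{\mathbb Z[H\cap gG_\delta g^{-1}]}gN_\delta$. After conjugation by $g$, the module $gN_\delta$ over $H\cap gG_\delta g^{-1}$ becomes $N_\delta$ restricted to $g^{-1}Hg\cap G_\delta$. For $u\in G_\delta$ we have $xgu=xg$ if and only if $gug^{-1}\in H$, so this is the stabilizer in $G_\delta$ of the point $xg\in X_\delta$. The restriction is projective by (2) for the $\lambda$-system of $(G_\delta,X_\delta)$. So the right term is projective, (5) splits, and $M|_H$ is projective.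

**Step 5: (3) for $M$.** *We show that the coinvariants have a non-free quotient at every $\delta\in E$, and that this prevents freeness.* Let $\mathcal A=M_G$. As $(\mathbb ZG\otimes_{\mathbb ZG_\delta}P_0^\delta)_G=(P_0^\delta)_{G_\delta}$, the group $\mathcal A$ is generated by the $z_\alpha$ and the free abelian groups $(P_0^\delta)_{G_\delta}$, with the relations $r_{\delta,i}=z_{\eta_\delta(i)}$. For $\gamma<\lambda^+$ let $\mathcal A_\gamma\subseteq\mathcal A$ be generated by the images of $z_\alpha$ $(\alpha<\gamma)$ and $(P_0^\delta)_{G_\delta}$ $(\delta\in E,\ \delta<\gamma)$. The $\mathcal A_\gamma$ form a continuous chain with union $\mathcal A$, and $|\mathcal A_\gamma|\le\lambda$.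

Let $\delta\in E$. Then
$$\mathcal A/\mathcal A_\delta=\Bigl(\bigoplus_{\alpha\ge\delta}\mathbb Zz_\alpha\oplus\bigoplus_{\delta'\in E,\ \delta'\ge\delta}(P_0^{\delta'})_{G_{\delta'}}\Bigr)\Big/\bigl(r_{\delta',i}-z_{\eta_{\delta'}(i)}\bigr)_{\delta'\in E,\ \delta'\ge\delta,\ i<\lambda},$$
with $z_\alpha=0$ for $\alpha<\delta$; the relations with $\delta'<\delta$ become trivial, as $\eta_{\delta'}(i)<\delta'<\delta$. As $\mathrm{ran}\,\eta_\delta\subseteq\delta$, the relations for $\delta'=\delta$ read $r_{\delta,i}=0$. So there is a natural map $(N_\delta)_{G_\delta}\to\mathcal A/\mathcal A_\delta$. It is injective: if an element of $(P_0^\delta)_{G_\delta}$ is a combination of the relations, then its $(P_0^{\delta'})_{G_{\delta'}}$-components vanish for $\delta'>\delta$. By linear independence of the $1\otimes r_{\delta',i}$ (second consequence in Section 9), only the relations $r_{\delta,i}$ occur. So $\mathcal A/\mathcal A_\delta$ contains the non-free group $(N_\delta)_{G_\delta}$. Subgroups of free abelian groups are free, so $\mathcal A/\mathcal A_\delta$ is not free, for every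 $\delta\in E$.

Suppose $\mathcal A$ were free with basis $\mathcal B$. For each $\gamma$, the at most $\lambda$ elements of $\mathcal B$ occurring in elements of $\mathcal A_\gamma$ lie in some $\mathcal A_{f(\gamma)}$, $f(\gamma)<\lambda^+$, as $\lambda^+$ is regular. For limit $\gamma$ closed under $f$, the elements of $\mathcal A_\gamma=\bigcup_{\gamma'<\gamma}\mathcal A_{\gamma'}$ are combinations of elements of $\mathcal B\cap\mathcal A_\gamma$, so $\mathcal A_\gamma$ is generated by $\mathcal B\cap\mathcal A_\gamma$, and $\mathcal A/\mathcal A_\gamma$ is free. These $\gamma$ form a club. As $E$ is stationary, it meets this club, a contradiction.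

So (1)–(3) hold for $M$, and Proposition 5 is proved. $\square$

## 11. Failure of (P) for infinite index below $\aleph_\omega$ and for finite subgroups

*Proof of Theorem B.*

**Step 1: index $\aleph_n$.** *We realize the approach of Section 3 with a single double coset.* Let $|G:H|=\aleph_n$ with $n<\omega$. Let $X=H\backslash G$ with $G$ acting by right multiplication, and let $K\le G$ be generated by a set of representatives of the cosets $Hg$. Then $|K|\le\aleph_n$, $K$ is transitive on the infinite set $X$, and $G=HK$. The stabilizer in $K$ of the point $H\in X$ is $K\cap H$. By Proposition 5 there is a $\mathbb ZK$-module $N$ with $\mathrm{pd}_{\mathbb ZK}N\le1$, $N|_{K\cap H}$ projective, and $N_K$ not free. Let $M=\mathbb ZG\otimes_{\mathbb ZK}N$. Then $\mathrm{pd}_{\mathbb ZG}M\le1$. Since $G=HK$ is a single double coset, Fact 5 gives $M|_H\cong\mathbb ZH\otimes_{\mathbb Z[H\cap K]}N$, which is projective. Finally, $M_G\cong N_K$ is not free abelian, so $M$ is not projective. So (P) fails.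

**Step 2: the statements about $\aleph_\omega$.** *We read off the first three claims.* By Step 1, (P) together with infinite index forces $|G:H|\ge\aleph_\omega$, and this value is attained by the Corollary. If $|G|<\aleph_\omega$, then $|G:H|<\aleph_\omega$, so (P) forces $|G:H|<\infty$; the converse is Fact 1.

**Step 3: finite $H$.** *Here $G$ may have any size, and a countable subgroup suffices.* Let $H$ be finite and $G$ infinite. Choose a countably infinite $K\le G$ and apply Proposition 5 with $n=0$ to $K$ acting on $X=K$ by right multiplication. The only orbit is infinite and the stabilizers are trivial. So we get a $\mathbb Z$-free $\mathbb ZK$-module $N$ with $\mathrm{pd}_{\mathbb ZK}N\le1$ and $N_K$ not free. Then $M=\mathbb ZG\otimes_{\mathbb ZK}N$ is $\mathbb Z$-free with $\mathrm{pd}_{\mathbb ZG}M\le1$, hence $\mathrm{pd}_{\mathbb ZH}M\le1$. By Fact 1 for $1\le H$, $M$ is $\mathbb ZH$-projective. It is not $\mathbb ZG$-projective, since $M_G\cong N_K$ is not free. So (P) fails. If $G$ is finite, (P) holds by Fact 1. $\blacksquare$
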